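# Diagonalizing $F_{\sigma\delta}$ ideals and dominating reals

## 1. The $F_\sigma$ case: an ultrafilter and Mathias forcing

Throughout, $\omega=\mathbb N$, $V$ is the ground model (of ZFC), and $W\supseteq V$ denotes a forcing extension. We write $[X]^{<\omega}$ for the set of finite subsets of $X$, and $f\le^*g$ means $f(n)\le g(n)$ for all but finitely many $n$. A natural number $n$ is also the set $\{0,\dots,n-1\}$, so $D\setminus n=\{m\in D:m\ge n\}$.

### 1.1 The notions

**Ideals.** An ideal on $\omega$ is a proper ideal $\mathcal I\subseteq\mathcal P(\omega)$ that contains all finite sets. Identifying $\mathcal P(\omega)$ with the Cantor space $2^\omega$, we may ask whether $\mathcal I$ is $F_\sigma$, $F_{\sigma\delta}$, and so on. Ideals may live on any countably infinite set; a bijection in the ground model transfers everything to $\omega$. A Borel ideal could be reinterpreted in an extension through its code, but here $\mathcal I$ always means the collection of sets in $\mathcal I$ as computed in $V$.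

For example, $\mathrm{Fin}$, the ideal of finite sets, is countable, hence $F_\sigma$. The summable ideal $\{A:\sum_{n\in A}\frac1{n+1}<\infty\}$ is $F_\sigma$, being the union over $k$ of the closed sets $\{A:\sum_{n\in A}\frac1{n+1}\le k\}$. The ideal of sets of asymptotic density zero,
$$\mathcal Z_0=\Big\{A\subseteq\omega:\lim_{n\to\infty}\frac{|A\cap n|}{n}=0\Big\},$$
is $F_{\sigma\delta}$: the definition reads "for every $k\geq 1$ there is $n_0$ such that for all $n\ge n_0$ we have $|A\cap n|/n\le 1/k$", and the innermost condition is closed.

**Diagonalization.** A forcing diagonalizes $\mathcal I$ if it adds an infinite set $x\subseteq\omega$ such that $x\cap A$ is finite for every ground-model $A\in\mathcal I$. Equivalently, $x$ is a pseudo-intersection of the dual filter $\{\omega\setminus A:A\in\mathcal I\}$.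

**Dominating and unbounded reals.** A forcing adds a dominating real if the extension contains $f\in\omega^\omega$ such that every $g\in V\cap\omega^\omega$ satisfies $g(n)<f(n)$ for all but finitely many $n$. It adds an unbounded real if the extension contains $f\in\omega^\omega$ with $f\not\le^*g$ for every $g\in V\cap\omega^\omega$. A dominating real is unbounded, because it is not eventually bounded by any $g\in V$.

The question, posed in "Analytic Ideals And Rigidity Of Their Quotients" (https://ifarah.mathstats.yorku.ca/files/2025/12/18-aq.pdf), is this. *Can every $F_{\sigma\delta}$ ideal be diagonalized by a forcing that adds no dominating real? In particular, can $\mathcal Z_0$?*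

Here is the simplest case. Suppose $\mathcal I$ is generated by the finite sets and countably many sets $A_0\subseteq A_1\subseteq\cdots$ in $\mathcal I$. Each $\omega\setminus A_n$ is infinite, so we can choose $x(0)<x(1)<\cdots$ with $x(n)\notin A_n$. The set $\{x(n):n\in\omega\}$ diagonalizes $\mathcal I$ and lies in $V$, so trivial forcing suffices. For $\mathcal Z_0$ no set in $V$ will do, since every infinite $x\in V$ contains an infinite sparse subset, for instance $\{x_0<x_1<\cdots\}$ with $x_i\ge 2^i$, and that subset is in $\mathcal Z_0$. So a real must be added, and the question is at what price.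

The easy class of Borel ideals is the class of $F_\sigma$ ideals. It is known that every $F_\sigma$ ideal can be diagonalized by a forcing that adds no unbounded real. We prove a weaker statement, by a method that can be adapted to $\mathcal Z_0$.

**Proposition 1.** Every $F_\sigma$ ideal $\mathcal J$ on $\omega$ can be diagonalized by a forcing that adds no dominating real.

The plan is to first force, without adding reals, an ultrafilter $\mathcal U$ disjoint from $\mathcal J$ with a good combinatorial property, and then to diagonalize $\omega\setminus\mathcal U$ by Mathias forcing guided by $\mathcal U$.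

### 1.2 A generic ultrafilter

Fix an $F_\sigma$ ideal $\mathcal J$ on $\omega$. Let $\mathbb U$ be the set of $F_\sigma$ ideals on $\omega$ (proper, as always) extending $\mathcal J$, where larger ideals are stronger conditions. The union of an increasing sequence of countably many proper $F_\sigma$ ideals is again a proper $F_\sigma$ ideal, so $\mathbb U$ is $\sigma$-closed. Let $G$ be $\mathbb U$-generic over $V$. By the textbook fact on $\sigma$-closed forcing, $V[G]$ has the same countable sequences of elements of $V$ as $V$; in particular it has the same reals. Since $G$ is directed, $\bigcup G$ is a proper ideal, and it contains $\mathcal J\supseteq\mathrm{Fin}$. Let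
$$\mathcal U=\{\omega\setminus A:A\in\textstyle\bigcup G\}.$$

For $\mathcal K\in\mathbb U$ and $D\notin\mathcal K$ put
$$\mathcal K_D=\{B\subseteq\omega:B\cap D\in\mathcal K\}.$$
This is an ideal extending $\mathcal K$. It is $F_\sigma$, as the preimage of $\mathcal K$ under the continuous map $B\mapsto B\cap D$, and it is proper because $D\notin\mathcal K$. It contains $\omega\setminus D$. Hence
$$\mathcal K_D\in\mathbb U,\quad \mathcal K_D\supseteq\mathcal K,\quad \mathcal K_D\Vdash D\in\mathcal U.\tag{1}$$
If instead $D\in\mathcal K$, then $\mathcal K\Vdash\omega\setminus D\in\mathcal U$. So for each $D$ the conditions deciding which of $D$, $\omega\setminus D$ is in $\mathcal U$ are dense. As $V[G]$ has no new subsets of $\omega$, $\mathcal U$ is an ultrafilter in $V[G]$. It is nonprincipal because $\mathrm{Fin}\subseteq\bigcup G$. Also $D\in\mathcal U$ implies $D\notin\bigcup G$, because otherwise $\omega=D\cup(\omega\setminus D)\in\bigcup G$. In particular $\mathcal U\cap\mathcal J=\emptyset$.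

**Lemma 2.** In $V[G]$ the following holds.

(†) *If $X_n\subseteq[\omega]^{<\omega}$ $(n\in\omega)$ and for all $n$ and all $D\in\mathcal U$ there is $t\in X_n$ with $t\subseteq D$, then there is $g\in\omega^\omega$ such that for all $D\in\mathcal U$ there are infinitely many $n$ for which some $t\in X_n$ satisfies $t\subseteq D\cap[n,g(n))$.*

Read $X_n$ as the set of finite pieces of evidence for a statement about $n$. The hypothesis says that every $D\in\mathcal U$ contains evidence for each $n$; the conclusion says that a single $g$ bounds, for all $D\in\mathcal U$ at once, how far one must look, infinitely often. The idea of the proof is to take the sets $D$ for which a given $g$ fails and throw them into the generic ideal. These sets must then generate a proper ideal, so we need that no finite number of them covers $\omega$. Compactness, that is, the $F_\sigma$ hypothesis, lets us choose $g$ large enough for this.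

*Proof.*

**Step 1: reduction to a density argument.** The sequence $(X_n)_n$ is coded by a real, so it is in $V$. Some condition in $G$ forces the hypothesis for this fixed sequence. By genericity it suffices, given any $\mathcal K\in\mathbb U$ forcing the hypothesis for $(X_n)_n$, to find $\mathcal K'\supseteq\mathcal K$ in $\mathbb U$ and $g\in V$ such that $\mathcal K'$ forces the conclusion for $g$. From here on we work in $V$.

**Step 2: sets without evidence are in $\mathcal K$.** Let
$$\mathcal C_n=\{D\subseteq\omega:\text{no }t\in X_n\text{ satisfies }t\subseteq D\setminus n\}.$$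
This family is hereditary (closed under subsets). It is closed, because its complement is a union of the open sets $\{D:t\subseteq D\setminus n\}$ with $t$ finite. We claim $\mathcal C_n\subseteq\mathcal K$. Let $D\notin\mathcal K$. Then $D\setminus n\notin\mathcal K$, as $\mathcal K$ contains finite sets. By (1), $\mathcal K_{D\setminus n}$ forces $D\setminus n\in\mathcal U$, and it extends $\mathcal K$, so it forces that some $t\in X_n$ is a subset of $D\setminus n$. This statement concerns only ground-model objects, so it is true. Thus $D\notin\mathcal C_n$.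

**Step 3: compact pieces.** Write $\mathcal K=\bigcup_kL_k$ with $L_k$ increasing, nonempty, compact, and hereditary. To see that this is possible, write $\mathcal K$ as a countable union of nonempty closed sets $F_k$. The hereditary closure $\{B:\exists A\in F_k\ B\subseteq A\}$ is the projection of the compact set $\{(A,B):A\in F_k,\ B\subseteq A\}$, so it is compact, and it is contained in $\mathcal K$. Let $L_k$ be the union of the hereditary closures of $F_0,\dots,F_k$.

Let $\mathcal H_n=\mathcal C_n\cup L_n\subseteq\mathcal K$. Let $\mathcal H_n^{(N)}$ be the set of unions of $N$ members of $\mathcal H_n$, with $\mathcal H_n^{(0)}=\{\emptyset\}$. Then $\mathcal H_n^{(N)}$ is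

* compact, as a continuous image of $(\mathcal H_n)^N$ under the union map;
* hereditary, since $B\subseteq A_1\cup\dots\cup A_N$ is the union of the sets $B\cap A_i$;
* increasing in $N$, since $\emptyset\in L_n\subseteq\mathcal H_n$;
* contained in $\mathcal K$, since $\mathcal K$ is an ideal.

**Step 4: choice of $g$.** We have $[n,\infty)\notin\mathcal K$, so $[n,\infty)\notin\mathcal H_n^{(n)}$. As $[n,l)\to[n,\infty)$ for $l\to\infty$ and $\mathcal H_n^{(n)}$ is closed, there is $l$ with $[n,l)\notin\mathcal H_n^{(n)}$; here $l>n$ because $\emptyset\in\mathcal H^{(n)}_n$. Let $g(n)$ be such an $l$ and put $d_n=[n,g(n))$, so that $d_n\notin\mathcal H_n^{(n)}$.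

**Step 5: the stronger ideal.** Let
$$\mathcal K'=\bigcup_{N\ge1}\big\{A\subseteq\omega:\forall n\ge N\ \ A\cap d_n\in\mathcal H_n^{(N)}\big\}.$$
For each $N$ the set in braces is closed and hereditary, so $\mathcal K'$ is a hereditary $F_\sigma$ set.

* It is closed under finite unions: if $A$ has parameter $N$ and $A'$ has parameter $N'$, then for $n\ge N+N'$ the set $(A\cup A')\cap d_n$ is a union of $N+N'$ members of $\mathcal H_n$, so $N+N'$ is a parameter for $A\cup A'$.
* It contains $\mathcal K$, hence $\mathcal J$ and all finite sets: if $A\in L_k$, then $A\cap d_n\in L_k\subseteq L_n\subseteq\mathcal H_n$ for $n\ge k$, so $N=\max(k,1)$ works.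
* It is proper: for each $N\geq 1$ and each $n\ge N$, $\omega\cap d_n=d_n\notin\mathcal H_n^{(n)}\supseteq\mathcal H_n^{(N)}$.

So $\mathcal K'\in\mathbb U$ and $\mathcal K'\supseteq\mathcal K$.

**Step 6: $\mathcal K'$ forces the conclusion.** Let $\mathcal K'\in G$ and $D\in\mathcal U$. Then $D\notin\mathcal K'$. So for every $N\ge1$ there is $n\ge N$ with $D\cap d_n\notin\mathcal H_n^{(N)}$. In particular $D\cap d_n\notin\mathcal C_n$, which means that some $t\in X_n$ satisfies $t\subseteq D\cap d_n= D\cap[n,g(n))$. As $N$ was arbitrary, there are infinitely many such $n$. $\square$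

### 1.3 Mathias forcing with $\mathcal U$

*Proof of Proposition 1.* Work in $V[G]$. Let $\mathbb M$ be the set of pairs $(s,A)$ with $s\in[\omega]^{<\omega}$ and $A\in\mathcal U$, ordered by
$$(s',A')\le(s,A)\iff s\subseteq s'\subseteq s\cup A\ \text{and}\ A'\subseteq A.\tag{2}$$
Let $\dot x$ be the union of the first coordinates of the conditions in the generic filter. Then $(s,A)\Vdash s\subseteq\dot x\subseteq s\cup A$. The set $\dot x$ is infinite, because each $A\in\mathcal U$ is infinite and so new points can always be added to $s$. If $Z\in\mathcal J$, then $\omega\setminus Z\in\mathcal U$, so $(s,A\setminus Z)$ is a condition below $(s,A)$ forcing $\dot x\cap Z\subseteq s$. So $\mathbb U*\dot{\mathbb M}$ diagonalizes $\mathcal J$.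

As $V$ and $V[G]$ have the same reals, it remains to see that $\mathbb M$ adds no dominating real over $V[G]$. Let $\Vdash\dot h\in\omega^\omega$. For $s\in[\omega]^{<\omega}$ let $X^s_n$ be the set of finite $t\subseteq\omega$ for which there are $t'\subseteq t$, $v\le\max t$ and $B\in\mathcal U$ with $(s\cup t',B)\Vdash\dot h(n)\le v$ (where $\max\emptyset=0$). If $t\in X_n^s$ and $t\subseteq\hat t$ with $\hat t$ finite, then $\hat t\in X_n^s$. Every $D\in\mathcal U$ contains a member of $X_n^s$: some $(s\cup t',B)\le(s,D)$ with $t'\subseteq D$ decides $\dot h(n)$, say as $v$, and we add to $t'$ an element of $D$ that is $\ge v$.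

Enumerate $[\omega]^{<\omega}$ as $(s_i)_{i\in\omega}$ and let $X_n=\bigcap_{i<n}X_n^{s_i}$. Every $D\in\mathcal U$ contains a member of $X_n$, namely the union of members $t_i\subseteq D$ of $X_n^{s_i}$ for $i<n$. Let $g$ be as in (†). We claim $\Vdash\exists^\infty n\ \dot h(n)\le g(n)$, so that $\dot h$ is not dominating. Otherwise some $(s,A)$ and $N$ satisfy $(s,A)\Vdash\forall n\ge N\ \dot h(n)>g(n)$. Let $s=s_i$. By (†) there is $n\ge\max(N,i+1)$ and $t\in X_n\subseteq X_n^s$ with $t\subseteq A\cap[n,g(n))$. Take $t'\subseteq t$, $v\le\max t$ and $B\in\mathcal U$ with $(s\cup t',B)\Vdash\dot h(n)\le v$; then $v\le g(n)$. Now $(s\cup t',A\cap B)$ is a condition, it extends both $(s,A)$ and $(s\cup t',B)$, and it forces both $\dot h(n)>g(n)$ and $\dot h(n)\le g(n)$. This is a contradiction. $\square$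

Two features of this proof will matter. First, $\mathcal J$ had to be included in some $F_\sigma$ ideal for $\mathbb U$ to be nonempty. Second, the very last sentence used that $A\cap B$ is a legitimate second coordinate whenever $A$ and $B$ are.

## 2. What changes for $F_{\sigma\delta}$ ideals

The obvious attempt for $\mathcal Z_0$ is to run Section 1 with $\mathbb U$ replaced by the set of $F_\sigma$ ideals extending $\mathcal Z_0$. It fails at the start, because there are no conditions.

**Observation 3.** No $F_\sigma$ ideal (proper, on $\omega$) contains $\mathcal Z_0$.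

*Proof.* Let $\mathcal K$ be an $F_\sigma$ ideal, $\mathcal K=\bigcup_kL_k$ with $L_k$ increasing, nonempty, compact and hereditary, as in Step 3 of Lemma 2. Let $I_m=[2^m,2^{m+1})$. For $\sigma\in2^n$ let $B_\sigma$ be the set of $i\ge2^n$ whose binary expansion begins with $1\sigma$. Then $B_\emptyset=\omega\setminus\{0\}$, and $B_{\sigma0},B_{\sigma1}$ partition $B_\sigma$ up to one point (the number with expansion exactly $1\sigma$). Moreover
$$|B_\sigma\cap I_m|=2^{m-n}\quad(\sigma\in2^n,\ m\ge n).\tag{3}$$
As $B_\emptyset\notin\mathcal K$, we find recursively $z\in2^\omega$ with $B_{z|n}\notin\mathcal K$ for all $n$. Choose powers of two $l_0<l_1<\cdots$ with $l_n\ge2^n$ and $B_{z|n}\cap[l_n,l_{n+1})\notin L_n$. This is possible because $B_{z|n}\setminus l_n\notin\mathcal K$ and $L_n$ is closed and hereditary. Let $A=\bigcup_nB_{z|n}\cap[l_n,l_{n+1})$. If $A\in L_k$, then $A\cap[l_k,l_{k+1})=B_{z|k}\cap[l_k,l_{k+1})\in L_k$, which is false. So $A\notin\mathcal K$. On the other hand $I_m\subseteq[l_n,l_{n+1})$ implies $m\ge n$, so $|A\cap I_m|/2^m=2^{-n}$ by (3), and this tends to $0$ as $m\to\infty$.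 By (4) below, $A\in\mathcal Z_0$. $\square$

We used the following implication, which will be needed again:
$$\text{if } |A\cap I_m|/2^m\to0,\ \text{then } A\in\mathcal Z_0.\tag{4}$$
Indeed, let $\eta_k=|A\cap I_k|/2^k\le1$. For $2^m\le K<2^{m+1}$ we have $|A\cap K|/K\le2^{-m}\bigl(1+\sum_{k\le m}2^k\eta_k\bigr)$. Given $\delta>0$, choose $k_0$ with $\eta_k<\delta$ for $k\ge k_0$. The sum is at most $2^{k_0}+\delta2^{m+1}$, so the bound is at most $2^{-m}(1+2^{k_0})+2\delta$, which is below $3\delta$ for large $m$.

So something must change. For $F_{\sigma\delta}$ ideals in general, it turns out that the conclusion itself changes; for $\mathcal Z_0$, only the method does. We state everything that will be proved.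

**Theorem A.** There is an $F_{\sigma\delta}$ ideal $\mathcal I$ of the form $\{A:\lim_m\varphi_m(A\cap E_m)=0\}$ ($E_m$ disjoint finite sets, $\varphi_m$ a submeasure on $E_m$) such that whenever $W$ contains an infinite $x$ with $x\cap A$ finite for all $A\in\mathcal I\cap V$, then $W$ contains a dominating real over $V$. Moreover, $\mathcal I$ is an analytic P-ideal.

**Theorem B.** There is a forcing which diagonalizes $\mathcal Z_0$ and adds no dominating real.

So the answer to the general question is no, and the answer for $\mathcal Z_0$ is yes. Theorem B is an instance of the following.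

**Theorem B⁺.** Let $\mathcal J$ be an $F_\sigma$ ideal on $\omega$, $(I_m)_{m\in\omega}$ disjoint nonempty finite sets, $\mu_m$ a probability measure on $I_m$, and $E=\bigcup_mI_m$. The $F_{\sigma\delta}$ ideal
$$\mathcal Z(\mathcal J,\vec\mu)=\{A\subseteq E:\forall\varepsilon>0\ \{m:\mu_m(A\cap I_m)\ge\varepsilon\}\in\mathcal J\}$$
can be diagonalized by a proper forcing ($\sigma$-closed $*$ ccc) adding no dominating real. The same holds for every ideal Katětov-below such an ideal.

**Theorem C.** Every forcing diagonalizing $\mathcal Z_0$ adds an unbounded real.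

**Theorem D.** For the $\mathcal I$ of Theorem A, $\mathrm{cov}^*(\mathcal I)\le\mathfrak b$ and $\mathrm{non}^*(\mathcal I)\ge\mathfrak d$.

The terms are as follows. A *submeasure* on a finite set is a monotone, subadditive function on its subsets, with nonnegative real values and value $0$ at $\emptyset$; an example is $\min(1,c|A|)$ with a constant $c\ge 0$. A *P-ideal* is an ideal $\mathcal I$ such that for all $A_0,A_1,\ldots\in\mathcal I$ there is $A\in\mathcal I$ with every $A_i\setminus A$ finite; $\mathrm{Fin}$ is an example, with $A=\emptyset$. An ideal $\mathcal I'$ is *Katětov-below* $\mathcal K$ if there is a map $f$ from the underlying set of $\mathcal K$ to that of $\mathcal I'$ with $f^{-1}[A]\in\mathcal K$ for all $A\in\mathcal I'$; for instance, if $\mathcal I'\subseteq\mathcal K$ live on the same set, the identity shows that $\mathcal I'$ is Katětov-below $\mathcal K$. The cardinals $\mathfrak b$ and $\mathfrak d$ are the least sizes of an unbounded and of a dominating family in $(\omega^\omega,\le^*)$. Finally, $\mathrm{cov}^*(\mathcal I)$ is the least size of an $\mathcal A\subseteq\mathcal I$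 such that every infinite set has infinite intersection with some $A\in\mathcal A$, and $\mathrm{non}^*(\mathcal I)$ is the least size of a family $\mathcal X$ of infinite sets such that every $A\in\mathcal I$ has finite intersection with some $x\in\mathcal X$.

## 3. Slaloms: an $F_{\sigma\delta}$ ideal that forces domination

### 3.1 A more complex ideal, and an attempt that collapses

If we drop the complexity bound, it is easy to find an ideal whose diagonalizations dominate. Let $\mathrm{Fin}\times\mathrm{Fin}$ be the ideal of those $A\subseteq\omega\times\omega$ for which all but finitely many columns $\{j:(i,j)\in A\}$ are finite. Let $x\in W$ diagonalize it. Each column $\{i\}\times\omega$ is in the ideal, so $x$ has only finitely many points in each column, hence points in infinitely many columns. Let $f(k)$ be the second coordinate of a point $(i,j)\in x$ with $i\ge k$, chosen with $i$ least and then $j$ least. If $g\in V$ is nondecreasing, then $\{(i,j):j\le g(i)\}$ is in the ideal, so all but finitely many points of $x$ satisfy $j>g(i)$. For large $k$ this gives $f(k)>g(i)\ge g(k)$. Every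 function in $V$ is bounded by a nondecreasing one in $V$, so $f$ is dominating.

But the definition ($\exists i_0\,\forall i\ge i_0\,\exists b\,\forall j\ge b$) only makes this ideal $F_{\sigma\delta\sigma}$. It is not a P-ideal either: a set almost containing every column has all columns infinite. We want an ideal $\{A:\lim_m\varphi_m(A\cap E_m)=0\}$ instead, and we must still get a function out of $x$.

Here is the mechanism. Let each point of $E_m$ carry a finite table $S$ that proposes, for each $n<m$, a finite set $S(n)$ of values. From an infinite $x\subseteq E$ we get infinitely many tables, and we can ask which values are *eventually* proposed at $n$. Either the eventual proposals bound all $y\in V$, which gives one dominating real. Or some $y\in V$ escapes infinitely often, and the stage $m$ at which we see $y(n)\notin S(n)$ is a new function of $n$, which we can try to make dominating. For this, the points at which the escape is seen *early* must form a set in the ideal.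

How many values should $S(n)$ be allowed? Points with $j\notin S(n)$ must be cheap, say of cost $2^{-n}$, so that we can afford one $j$ for each large $n$. If $|S(n)|\le1$, then for $n=m-1\ge1$ every table misses $0$ or $1$ at $n$, so two pieces of cost $2^{-(m-1)}$ cover all of $E_m$. Then $\varphi_m(E_m)\to0$ and the ideal is not proper. Allowing $|S(n)|\le2^n$ repairs exactly this.

### 3.2 The ideal

For $m\ge2$ let $E_m$ be the finite set of pairs $(m,S)$ where $S$ is a function on $\{0,\dots,m-1\}$ with $S(n)\subseteq\{0,\dots,m-1\}$ and $|S(n)|\le2^n$. Let $E=\bigcup_{m\ge2}E_m$. For $n,j<m$ let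
$$B^m_{n,j}=\{(m,S)\in E_m:j\notin S(n)\},$$
and for $A\subseteq E_m$ put
$$\varphi_m(A)=\min\Big\{\sum_{(n,j)\in F}2^{-n}:F\subseteq m\times m,\ A\subseteq\bigcup_{(n,j)\in F}B^m_{n,j}\Big\}.$$
The minimum is over a nonempty set: $F=\{(0,0),(0,1)\}$ covers $E_m$ because $|S(0)|\le1$. Monotonicity, subadditivity and $\varphi_m(\emptyset)=0$ are clear (for subadditivity, take the union of the two sets $F$).

**Step 1: $\varphi_m(E_m)>1$.** Let $F$ cover $E_m$ and let $F_n=\{j:(n,j)\in F\}$. If $|F_n|\le2^n$ for all $n<m$, then $S(n)=F_n$ defines a point $(m,S)\in E_m$ that lies in no $B^m_{n,j}$ with $(n,j)\in F$, a contradiction. So some $n$ has $|F_n|\ge2^n+1$, and the cost is at least $(2^n+1)2^{-n}>1$.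

For example, in $E_2$ there are $3\cdot4=12$ points. A covering family needs $|F_0|\ge2$, because $|F_1|\ge3$ is impossible with $j<2$; so $\varphi_2(E_2)=2$. In $E_3$ the choice $F=\{(1,0),(1,1),(1,2)\}$ covers at cost $3/2$. It is optimal, because the other possibility is $|F_0|\ge 2$, which costs at least $2$, while $|F_2|\ge5$ is impossible. So $\varphi_3(E_3)=3/2$.

**Step 2: $\mathcal I$ is an $F_{\sigma\delta}$ P-ideal.** Let
$$\mathcal I=\{A\subseteq E:\lim_m\varphi_m(A\cap E_m)=0\}.$$
It is an ideal by monotonicity and subadditivity. It contains the finite sets, since those meet only finitely many $E_m$, and it is proper by Step 1. It is $F_{\sigma\delta}$ because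
$$\mathcal I=\bigcap_{k\ge1}\bigcup_{m_0}\{A:\forall m\ge m_0\ \varphi_m(A\cap E_m)\le1/k\},$$
and each set in braces is closed, the condition for a single $m$ depending on finitely many coordinates of $A$.

For the P-ideal property, let $A_0,A_1,\ldots\in\mathcal I$. Choose $m_0<m_1<\cdots$ such that $\varphi_m((A_0\cup\dots\cup A_i)\cap E_m)\le\frac1{i+1}$ for $m\ge m_i$, $i\ge1$. Let $A$ be the set with $A\cap E_m=(A_0\cup\dots\cup A_i)\cap E_m$ for $m\in[m_i,m_{i+1})$ and $A\cap E_m=\emptyset$ for $m<m_0$. Then $\varphi_m(A\cap E_m)\le\frac1{i+1}$ for $m\in[m_i,m_{i+1})$, $i\ge1$, so $A\in\mathcal I$. And $A_i\setminus A\subseteq\bigcup_{m<m_i}E_m$ is finite. So $\mathcal I$, being Borel, is an analytic P-ideal.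

### 3.3 The two-step extraction

For $y,M\in\omega^\omega$ let
$$A_{y,M}=\{(m,S)\in E:\exists n<m\ \ y(n)<m\le M(n)\text{ and }y(n)\notin S(n)\}.$$
These are the points at which an escape of $y$ is seen before the deadline $M$.

**Lemma 4.** $A_{y,M}\in\mathcal I$ for all $y,M\in\omega^\omega$.

*Proof.* We have
$$A_{y,M}\cap E_m\subseteq\bigcup\{B^m_{n,y(n)}:n,y(n)<m\le M(n)\}.$$
Let $n_0\in\omega$. If $m>\max_{n<n_0}M(n)$, then only $n\ge n_0$ occur in this union, and each $n$ occurs with a single $j=y(n)$. So $\varphi_m(A_{y,M}\cap E_m)\le\sum_{n\ge n_0}2^{-n}=2^{1-n_0}$. As $n_0$ was arbitrary, $\varphi_m(A_{y,M}\cap E_m)\to0$. $\square$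

**Lemma 5.** For every infinite $x\subseteq E$ there is $D_x\in\omega^\omega$, and for every $y\not\le^*D_x$ there is $e_{x,y}\in\omega^\omega$, such that if $M$ is nondecreasing and $M\not\le^*e_{x,y}$, then $x\cap A_{y,M}$ is infinite.

*Proof.*

**Step 1: the eventual proposals.** The set $d=\{m:x\cap E_m\ne\emptyset\}$ is infinite, as each $E_m$ is finite. For $m\in d$ pick $(m,S_m)\in x$. Let $T(n)$ be the set of $j$ such that $j\in S_m(n)$ for all but finitely many $m\in d$ with $m>n$. Then $|T(n)|\le2^n$, because any $2^n+1$ members of $T(n)$ would all lie in $S_m(n)$ for large $m\in d$. Put $D_x(n)=\max(T(n)\cup\{0\})$.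

**Step 2: the time at which an escape is seen.** Let $y\not\le^*D_x$. Then $a=\{n:y(n)>D_x(n)\}$ is infinite, and $y(n)\notin T(n)$ for $n\in a$. So for $n\in a$ there are infinitely many $m\in d$, $m>n$, with $y(n)\notin S_m(n)$, and
$$e(n)=\min\{m\in d:m>\max(n,y(n)),\ y(n)\notin S_m(n)\}$$
exists. Put $e_{x,y}(k)=e(\min(a\setminus k))$.

**Step 3: late deadlines catch infinitely many escapes.** Let $M$ be nondecreasing with $M(k)>e_{x,y}(k)$ for infinitely many $k$. For such $k$ let $n=\min(a\setminus k)\ge k$ and $m=e(n)$. Then $n<m$, $y(n)<m$, $m=e_{x,y}(k)<M(k)\le M(n)$, and $y(n)\notin S_m(n)$. So $(m,S_m)\in x\cap A_{y,M}$. As $m>n\ge k$, infinitely many $m$ arise. $\square$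

### 3.4 Proofs of Theorems A and D

*Proof of Theorem A.* Let $x\in W$ be infinite with $x\cap A$ finite for all $A\in\mathcal I\cap V$. Apply Lemma 5 in $W$. If $y\le^*D_x$ for all $y\in V\cap\omega^\omega$, then $D_x+1$ is dominating over $V$.

Otherwise fix $y\in V\cap\omega^\omega$ with $y\not\le^*D_x$. For every nondecreasing $M\in V$ we have $A_{y,M}\in\mathcal I\cap V$, by Lemma 4 applied in $V$. So $x\cap A_{y,M}$ is finite, and hence $M\le^*e_{x,y}$ by Lemma 5. Every $g\in V\cap\omega^\omega$ is bounded by the nondecreasing function $M(k)=\max_{i\le k}g(i)$ in $V$. So $e_{x,y}+1$ is dominating over $V$. $\blacksquare$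

*Proof of Theorem D.* Let $Y\subseteq\omega^\omega$ be an unbounded family of nondecreasing functions with $|Y|=\mathfrak b$; it is obtained from an unbounded family of size $\mathfrak b$ by replacing each $g$ by $k\mapsto\max_{i\le k}g(i)$. Given an infinite $x\subseteq E$, there is $y\in Y$ with $y\not\le^*D_x$, and then $M\in Y$ with $M\not\le^*e_{x,y}$. By Lemma 5, $x\cap A_{y,M}$ is infinite. So $\{A_{y,M}:y,M\in Y\}\subseteq\mathcal I$ shows $\mathrm{cov}^*(\mathcal I)\le\mathfrak b$.

Now let $\mathcal X$ be a family of fewer than $\mathfrak d$ infinite subsets of $E$. The functions $D_x$ ($x\in\mathcal X$) are not a dominating family, so there is $y$ with $y\not\le^*D_x$ for all $x\in\mathcal X$. The functions $e_{x,y}$ ($x\in\mathcal X$) are not a dominating family either, so there is $M$ with $M\not\le^*e_{x,y}$ for all $x\in\mathcal X$, and we may increase $M$ to make it nondecreasing. Then $A_{y,M}\in\mathcal I$ meets every $x\in\mathcal X$ in an infinite set, so $\mathcal X$ is not as in the definition of $\mathrm{non}^*$. Thus $\mathrm{non}^*(\mathcal I)\ge\mathfrak d$. $\blacksquare$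

## 4. From an ultrafilter to a measure

We turn to Theorems B and B⁺. Fix $\mathcal J,I_m,\mu_m,E$ as in B⁺ and write $\mu_m(A)$ for $\mu_m(A\cap I_m)$.

**Step 1: $\mathcal Z(\mathcal J,\vec\mu)$ is an $F_{\sigma\delta}$ ideal.** The map $A\mapsto\{m:\mu_m(A)\ge\varepsilon\}$ is continuous, so for fixed $\varepsilon$ the condition is $F_\sigma$; let $\varepsilon$ range over $1/k$, $k\ge1$. If $\mu_m(A\cup B)\ge\varepsilon$, then $\mu_m(A)\ge\varepsilon/2$ or $\mu_m(B)\ge\varepsilon/2$, which gives closure under unions. A finite set meets finitely many $I_m$, so it is in the ideal. And $E$ is not, since $\{m:\mu_m(E)\ge1\}=\omega\notin\mathcal J$.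

Two examples. If each $I_m=\{m\}$, then $\mathcal Z(\mathcal J,\vec\mu)=\mathcal J$, the situation of Section 1. If $\mathcal J=\mathrm{Fin}$, $I_m=[2^m,2^{m+1})$ and $\mu_m$ is uniform, we get Theorem B, as follows.

**Step 2: B⁺ implies B.** Take the second example; here $E=\omega\setminus\{0\}$. If $A\in\mathcal Z_0$, then $\mu_m(A)\le|A\cap2^{m+1}|/2^m\to0$, so $A\setminus\{0\}\in\mathcal Z(\mathrm{Fin},\vec\mu)$. Hence a set $x\subseteq\omega\setminus\{0\}$ diagonalizing $\mathcal Z(\mathrm{Fin},\vec\mu)$ diagonalizes $\mathcal Z_0$.

By Observation 3 we cannot place $\mathcal Z(\mathrm{Fin},\vec\mu)$ inside an $F_\sigma$ ideal in general. But $\mathcal J$, which lives on the index set, is $F_\sigma$. So we apply Section 1.2 to $\mathcal J$, on the indices, and use the resulting ultrafilter to average the measures $\mu_m$. The price is that we then deal with a measure instead of an ultrafilter on $E$.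

Let $G$ be $\mathbb U$-generic and $\mathcal U$ the ultrafilter of Section 1.2 for $\mathcal J$. From now on we work in $V[G]$. Since it has the same reals as $V$, it suffices to find there a ccc forcing $\mathbb P$ that diagonalizes $\mathcal Z(\mathcal J,\vec\mu)$ and adds no dominating real over $V[G]$.

For $A\subseteq E$ let $\mu(A)=\lim_{m\to\mathcal U}\mu_m(A)$, the unique real $r$ such that $\{m:|\mu_m(A)-r|<\delta\}\in\mathcal U$ for all $\delta>0$. This is a finitely additive probability measure on $\mathcal P(E)$. For example, in the dyadic case the set $A$ of all first halves $[2^m,2^m+2^{m-1})$, $m\ge1$, has $\mu(A)=1/2$. Let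
$$\mathcal N=\{A\subseteq E:\mu(A)=0\},\qquad\mathcal N^+=\mathcal P(E)\setminus\mathcal N,$$
and write $A\subseteq_{\mathcal N}B$ for $A\setminus B\in\mathcal N$. Finite sets are in $\mathcal N$, as $\mathcal U$ is nonprincipal. Moreover,
$$\mathcal Z(\mathcal J,\vec\mu)\subseteq\mathcal N,\tag{5}$$
because for $A\in\mathcal Z(\mathcal J,\vec\mu)$ and $\varepsilon>0$ the set $\{m:\mu_m(A)\ge\varepsilon\}\in\mathcal J$ is not in $\mathcal U$.

The measure $\mu$ is only finitely additive, so a countable union may be much larger than the supremum of the measures of its finite subunions. (All of $E$ is a countable union of finite sets of measure $0$.) The next lemma provides a substitute for countable unions, by trimming.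

**Lemma 6.** Given $B_0,B_1,\ldots\subseteq E$, put $A_k=B_0\cup\dots\cup B_k$. There is a set $\bigvee_iB_i\subseteq E$, unique mod $\mathcal N$, with $B_i\subseteq_{\mathcal N}\bigvee_iB_i$ for all $i$ and $\mu(\bigvee_iB_i)=\lim_k\mu(A_k)$. Moreover:

1. $\mu(\sigma\cap\bigvee_iB_i)=\lim_k\mu(\sigma\cap A_k)$ for all $\sigma\subseteq E$;
2. if $\mu(C\cap\bigvee_iB_i)>0$, then $\mu(C\cap B_i)>0$ for some $i$;
3. if $B_i\subseteq_{\mathcal N}C$ for all $i$, then $\bigvee_iB_i\subseteq_{\mathcal N}C$.

*Proof.*

**Step 1: existence.** Let $\alpha=\lim_k\mu(A_k)$. Let $k(m)$ be the largest $k\le m$ with $\mu_m(A_k)\le\alpha+\frac1{k+1}$, and define $A$ by $A\cap I_m=A_{k(m)}\cap I_m$ ($=\emptyset$ if there is no such $k$). For each $K$, the set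
$$\{m\ge K:\mu_m(A_K)\le\alpha+\tfrac1{K+1}\}$$
is in $\mathcal U$, because $\mu(A_K)\le\alpha$. For $m$ in this set, $k(m)\ge K$, so $A_K\cap I_m\subseteq A$, and $\mu_m(A)\le\alpha+\frac1{k(m)+1}\le\alpha+\frac1{K+1}$. Hence $A_K\subseteq_{\mathcal N}A$ and $\mu(A)\le\alpha+\frac1{K+1}$ for every $K$. From the first, $\mu(A)\ge\mu(A_K)$ for all $K$, so $\mu(A)\ge\alpha$; from the second, $\mu(A)\le\alpha$. Let $\bigvee_iB_i=A$.

**Step 2: uniqueness.** If $A'$ is another such set, then $A_k\subseteq_{\mathcal N}A\cap A'$ for all $k$, so $\mu(A\cap A')\ge\alpha=\mu(A)=\mu(A')$, and $A$ and $A'$ agree mod $\mathcal N$.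

**Step 3: the three items.** For item 1, $\mu(\sigma\cap A)=\mu(\sigma\cap A\cap A_k)+\mu((\sigma\cap A)\setminus A_k)$. The first term is $\mu(\sigma\cap A_k)$, as $A_k\subseteq_{\mathcal N}A$. The second is at most $\mu(A\setminus A_k)=\alpha-\mu(A_k)\to0$. For item 2, item 1 with $\sigma=C$ gives $\mu(C\cap A_k)>0$ for some $k$, and $A_k$ is a finite union of sets $B_i$. Item 3 follows from item 2 applied to $E\setminus C$. $\square$

By uniqueness, $\bigvee$ of a nonempty countable family does not depend, mod $\mathcal N$, on the enumeration: $\lim_k\mu(A_k)$ is the supremum of the measures of finite unions from the family.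

## 5. Mathias forcing with positive sets

$\mathbb P$ consists of the pairs $(s,A)$ with $s\in[E]^{<\omega}$ and $A\in\mathcal N^+$, ordered as in (2). The order is transitive: if $(s'',A'')\le(s',A')\le(s,A)$, then $s''\subseteq s'\cup A'\subseteq s\cup A$. Let $\dot x$ be the union of the first coordinates of conditions in the generic filter. Then $(s,A)\Vdash s\subseteq\dot x\subseteq s\cup A$, since any condition $(s',A')$ in the generic filter has a common extension with $(s,A)$.

**Step 1: $\dot x$ is infinite.** Each $A\in\mathcal N^+$ is infinite, so new points can always be added to $s$.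

**Step 2: $\dot x$ diagonalizes $\mathcal Z(\mathcal J,\vec\mu)$.** If $Z\in\mathcal Z(\mathcal J,\vec\mu)$, then $Z\in\mathcal N$ by (5), so $(s,A\setminus Z)\le(s,A)$ is a condition. It forces $\dot x\subseteq s\cup(A\setminus Z)$, so $\dot x\cap Z\subseteq s$.

**Step 3: $\mathbb P$ is ccc.** If $\mu(A\cap B)>0$, then $(s,A)$ and $(s,B)$ have the common extension $(s,A\cap B)$. As there are only countably many $s$, an uncountable antichain would yield an uncountable family in $\mathcal N^+$ with pairwise intersections in $\mathcal N$. For some $k\ge1$, uncountably many of its members have measure $\ge1/k$, and the union of $k+1$ of these has measure $\ge(k+1)/k>1$, which is impossible.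

Since $\sigma$-closed forcings and ccc forcings are proper and properness is preserved by two-step iterations, $\mathbb U*\dot{\mathbb P}$ is proper.

What remains is to show that $\mathbb P$ adds no dominating real. If we repeat the argument of Section 1.3, everything goes through until the last sentence. There we have $(s,A)\Vdash\dot h(n)>g(n)$ and, from a small piece $t'$ of $A$, a condition $(s\cup t',B)\Vdash\dot h(n)\le g(n)$. But now $A\cap B$ may be null. With $A$ the set of first halves of the dyadic intervals and $B$ the set of second halves, both have measure $1/2$ and $A\cap B=\emptyset$, so there need be no contradiction. A single piece of evidence $(t',v)$ speaks only about a *region* of $E$. So we must collect the regions of all $t\subseteq a$, for a finite $a\subseteq A$, and make sure that together they have positive intersection with $A$.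

## 6. No dominating real: regions and witnesses

We still work in $V[G]$. Let $\Vdash_{\mathbb P}\dot h\in\omega^\omega$. We look for $g\in\omega^\omega$ such that $\Vdash_{\mathbb P}\exists^\infty n\ \dot h(n)\le g(n)$. Then $\dot h$ is not dominating over $V[G]$.

### 6.1 The regions $E^n_{u,v}$

The purpose of this step is to assign to a finite $u$ and a bound $v$ the largest region of $E$ on which "$\dot h(n)\le v$" can be forced with first coordinate $u$. For $n,v\in\omega$ and $u\in[E]^{<\omega}$ let
$$\mathcal D^n_{u,v}=\{B\in\mathcal N^+:(u,B)\Vdash\dot h(n)\le v\}.$$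
If $\mathcal D^n_{u,v}=\emptyset$, let $E^n_{u,v}=\emptyset$. Otherwise choose a nonempty countable $\mathcal D_0\subseteq\mathcal D^n_{u,v}$ whose finite unions have the same supremum of $\mu$-measures as the finite unions from $\mathcal D^n_{u,v}$, and let $E^n_{u,v}=\bigvee\mathcal D_0$. For instance, if $\dot h(n)$ is forced by all conditions to be $0$, then $\mathcal D^n_{u,v}=\mathcal N^+$ and $E^n_{u,v}$ has measure $1$ for all $u,v$.

**Lemma 7.** The regions have the following properties.

* (a) $B\subseteq_{\mathcal N}E^n_{u,v}$ for every $B\in\mathcal D^n_{u,v}$.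
* (b) If $\mu(A\cap E^n_{u,v})>0$, then $A\cap B\in\mathcal N^+$ for some $B\in\mathcal D^n_{u,v}$.
* (c) $E^n_{u,v}\subseteq_{\mathcal N}E^n_{u,v'}$ for $v\le v'$.
* (d) For all $s\in[E]^{<\omega}$, $n\in\omega$ and $a\in\mathcal N^+$ we have $a\subseteq_{\mathcal N}\bigvee\{E^n_{s\cup t,v}:t\in[a]^{<\omega},\ v\in\omega\}$.

*Proof.* (a) Suppose $\delta=\mu(B\setminus E^n_{u,v})>0$. Take a finite union $F$ of members of $\mathcal D_0$ with $\mu(F)$ within less than $\delta$ of the supremum. As $F\subseteq_{\mathcal N}E^n_{u,v}$ and $B\setminus E^n_{u,v}\subseteq(B\setminus F)\cup(F\setminus E^n_{u,v})$, we have $\mu(B\setminus F)\ge\delta$. So $\mu(F\cup B)\ge\mu(F)+\delta$ exceeds the supremum, although $F\cup B$ is a finite union of members of $\mathcal D^n_{u,v}$. This is a contradiction.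

(b) The region is nonempty, so it is $\bigvee\mathcal D_0$, and item 2 of Lemma 6 gives $B\in\mathcal D_0$ with $\mu(A\cap B)>0$.

(c) If $\mathcal D^n_{u,v}=\emptyset$, this is trivial. Otherwise $\mathcal D^n_{u,v}\subseteq\mathcal D^n_{u,v'}$, so by (a) every $B\in\mathcal D^n_{u,v}$ is $\subseteq_{\mathcal N}E^n_{u,v'}$. Apply item 3 of Lemma 6.

(d) Let $S$ be the set on the right and suppose $C=a\setminus S\in\mathcal N^+$. Then $(s,C)$ is a condition, and some $(s\cup t,B)\le(s,C)$ decides $\dot h(n)=v$ for some $v$, where $t\subseteq C\subseteq a$ is finite and $B\subseteq C$. Then $B\in\mathcal D^n_{s\cup t,v}$, so $B\subseteq_{\mathcal N}E^n_{s\cup t,v}\subseteq_{\mathcal N}S$ by (a), while $B\cap S=\emptyset$. So $\mu(B)=0$, a contradiction. $\square$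

### 6.2 Which finite sets count as evidence

Let us see what we want. Suppose $(s,A)$ forces $\dot h(n)>g(n)$ for all $n\ge N$. We will see that $A$ is then almost disjoint, mod $\mathcal N$, from $E^n_{s\cup t,g(n)}$ for all finite $t\subseteq A$ and $n\geq N$. By (d), the regions for $t\in[A]^{<\omega}$ and *all* $v$ do cover $A$. So we want the part of $A$ below $g(n)$ to contain enough sets $t$ to cover a nontrivial part of $A$ with $v\le g(n)$. The trouble is that (†) handles only countably many requirements (in Section 1.3 there was one for each $s$), while there are uncountably many $A$. So we replace $A$ by sets $\sigma$ from a countable algebra that contain almost all of $A$, at the cost of replacing "covers a positive part of $A$" by "covers more than a fixed fraction of $\sigma$".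

Let $\mathbb E_0$ be the countable algebra of subsets of $E$ generated by all sets $E^n_{u,v}$. Enumerate as $(\tau_i)_{i\in\omega}$ all triples $\tau=(s,\sigma,\varepsilon)$ with $s\in[E]^{<\omega}$, $\sigma\in\mathbb E_0\cap\mathcal N^+$ and $\varepsilon\in\{2^{-j}:j\ge1\}$.

**Definition (witness).** Let $\tau=(s,\sigma,\varepsilon)$ and $n\in\omega$. A *witness* for a finite $D\subseteq\omega$ is a set $a\subseteq\sigma\cap\bigcup_{m\in D}I_m$ with
$$\mu_m(a)\ge\varepsilon\mu(\sigma)\ \ (m\in D)\quad\text{and}\quad\mu\Big(\sigma\cap\bigcup_{t\subseteq a}E^n_{s\cup t,\max D}\Big)\le\tfrac\varepsilon2\mu(\sigma),\tag{6}$$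
where $\max\emptyset=0$. Let $\mathcal B_n(\tau)$ be the set of finite $D$ that have a witness.

So a witness is a finite set that is substantial on every $I_m$ with $m\in D$, yet whose subsets decide $\dot h(n)\le\max D$ on only a small part of $\sigma$: it shows that $D$ is *not* evidence. For example, in the extreme case that $\dot h(n)$ is forced to be $0$, every region has measure $1$, the second half of (6) reads $\mu(\sigma)\le\frac\varepsilon2\mu(\sigma)$, and so no $D$ has a witness.

The family $\mathcal B_n(\tau)$ is hereditary, by restriction: if $a$ is a witness for $D$ and $D'\subseteq D$, then $a'=a\cap\bigcup_{m\in D'}I_m$ is a witness for $D'$. The first half of (6) is clear, and the second holds since $\max D'\le\max D$, so that each $E^n_{s\cup t,\max D'}$ with $t\subseteq a'$ is $\subseteq_{\mathcal N}E^n_{s\cup t,\max D}$ by (c). Let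
$$\mathcal B_n=\bigcup_{i<n}\mathcal B_n(\tau_i),\qquad X_n=[\omega]^{<\omega}\setminus\mathcal B_n.$$

**Lemma 8.** For every $n$, every $D\in\mathcal U$ contains some $t\in X_n$.

*Proof.* Suppose all finite subsets of some $D\in\mathcal U$ are in $\mathcal B_n$. Then $n\ge1$, as $\mathcal B_0=\emptyset$.

**Step 1: one requirement is responsible.** Some single $\mathcal B_n(\tau)$, with $\tau=\tau_i$ and $i<n$, contains all finite subsets of $D$. Otherwise choose for each $i<n$ a finite subset of $D$ not in $\mathcal B_n(\tau_i)$; as the families are hereditary, the union of these is in none of them, a contradiction. Let $\tau=(s,\sigma,\varepsilon)$.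

**Step 2: an infinite witness.** Let $D_l$ be the set of the first $l$ elements of the infinite set $D$. Each $D_l$ has a witness and only finitely many, and witnesses for $D_l$ restrict to witnesses for $D_{l'}$ when $l'<l$. By König's lemma there is $a\subseteq\sigma\cap\bigcup_{m\in D}I_m$ such that each $a_l=a\cap\bigcup_{m\in D_l}I_m$ is a witness for $D_l$. Then $\mu_m(a)\ge\varepsilon\mu(\sigma)$ for all $m\in D$, and $D\in\mathcal U$, so
$$\mu(a)\ge\varepsilon\mu(\sigma)>0.\tag{7}$$

**Step 3: the infinite witness is covered by too little.** Put $S_l=\bigcup_{t\subseteq a_l}E^n_{s\cup t,\max D_l}$. Then $\mu(\sigma\cap S_l)\le\frac\varepsilon2\mu(\sigma)$ by (6), and by (c) the $S_l$ increase mod $\mathcal N$. If $t\in[a]^{<\omega}$ and $v\in\omega$, then for large $l$ we have $t\subseteq a_l$ and $v\le\max D_l$, so $E^n_{s\cup t,v}\subseteq_{\mathcal N}S_l$ by (c). Hence every finite union of such sets is also $\subseteq_{\mathcal N}$ some $S_l$, and its intersection with $\sigma$ has measure at most $\frac\varepsilon2\mu(\sigma)$. So for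
$$S=\bigvee\{E^n_{s\cup t,v}:t\in[a]^{<\omega},\ v\in\omega\}$$
item 1 of Lemma 6 gives $\mu(\sigma\cap S)\le\frac\varepsilon2\mu(\sigma)$. But $a\subseteq\sigma$, and $a\subseteq_{\mathcal N}S$ by (d), which applies by (7). So $\mu(a)\le\mu(\sigma\cap S)\le\frac\varepsilon2\mu(\sigma)<\varepsilon\mu(\sigma)\le\mu(a)$, a contradiction. $\square$

### 6.3 The bound works

By Lemma 8, the hypothesis of (†) holds for $(X_n)_n$. Let $g$ be as in the conclusion of (†). Suppose, towards a contradiction, that it is not forced that $\dot h(n)\le g(n)$ for infinitely many $n$. Then there are $(s,A)\in\mathbb P$ and $N\in\omega$ with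
$$(s,A)\Vdash\forall n\ge N\ \dot h(n)>g(n).\tag{8}$$

**Step 1: $A$ avoids the regions.** For $n\ge N$ and finite $t\subseteq A$ we have $\mu(A\cap E^n_{s\cup t,g(n)})=0$. Otherwise, by (b), some $B\in\mathcal D^n_{s\cup t,g(n)}$ has $A\cap B\in\mathcal N^+$. Then $(s\cup t,A\cap B)$ extends both $(s,A)$ and $(s\cup t,B)$, so it forces $\dot h(n)\le g(n)$, contradicting (8).

Put $J_n=\bigcup_{n\le m<g(n)}I_m$, a finite set, and
$$Q_n=\bigcup_{t\subseteq A\cap J_n}E^n_{s\cup t,g(n)}\in\mathbb E_0.$$
This is a finite union, so $\mu(A\cap Q_n)=0$ for $n\ge N$.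

**Step 2: replacing $A$ by a set in $\mathbb E_0$.** Let $\alpha=\mu(A)>0$ and choose $\varepsilon=2^{-j}\le\alpha/2$ with $j\ge1$. Choose $k\ge N$ such that $\mu(Q_N\cup\dots\cup Q_k)$ is within less than $\varepsilon\alpha/2$ of its supremum over $k$, and let
$$\sigma=E\setminus(Q_N\cup\dots\cup Q_k)\in\mathbb E_0.$$
Then $\mu(A\cap\sigma)=\alpha$ by Step 1, so $\mu(\sigma)\ge\alpha>0$. Moreover, for all $n\ge N$,
$$\mu(\sigma\cap Q_n)=\mu(Q_N\cup\dots\cup Q_k\cup Q_n)-\mu(Q_N\cup\dots\cup Q_k)<\varepsilon\alpha/2,\tag{9}$$
because $Q_N\cup\dots\cup Q_k\cup Q_n$ is contained in $Q_N\cup\dots\cup Q_{\max(k,n)}$. So $\sigma$ contains almost all of $A$, and all the later sets $Q_n$ are small on $\sigma$.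

**Step 3: applying (†).** Let $D=\{m:\mu_m(A\cap\sigma)\ge\varepsilon\mu(\sigma)\}$. As $\mu(A\cap\sigma)=\alpha>\varepsilon\ge\varepsilon\mu(\sigma)$, we have $D\in\mathcal U$. Let $(s,\sigma,\varepsilon)=\tau_i$. By the choice of $g$ there is $n\ge\max(N,i+1)$ such that $D'=D\cap[n,g(n))$ contains a member $t$ of $X_n$. If $D'$ were in $\mathcal B_n(\tau_i)$, then so would be its subset $t$, and $t\in\mathcal B_n(\tau_i)\subseteq\mathcal B_n$ as $i<n$, contradicting $t\in X_n$. So $D'\notin\mathcal B_n(\tau_i)$: no set is a witness for $D'$.

**Step 4: the contradiction.** Let $a=A\cap\sigma\cap\bigcup_{m\in D'}I_m$. We have $\mu_m(a)=\mu_m(A\cap\sigma)\ge\varepsilon\mu(\sigma)$ for $m\in D'$. As $a$ is not a witness for $D'$, the second half of (6) must fail: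
$$\mu\Big(\sigma\cap\bigcup_{t\subseteq a}E^n_{s\cup t,\max D'}\Big)>\tfrac\varepsilon2\mu(\sigma)\ge\tfrac{\varepsilon\alpha}2.$$
But $a\subseteq A\cap J_n$ and $\max D'\le g(n)$, so by (c) every $E^n_{s\cup t,\max D'}$ with $t\subseteq a$ is $\subseteq_{\mathcal N}E^n_{s\cup t,g(n)}\subseteq Q_n$. So the left side is at most $\mu(\sigma\cap Q_n)<\varepsilon\alpha/2$ by (9), a contradiction.

Thus $\mathbb P$ adds no dominating real over $V[G]$. As $V$ and $V[G]$ have the same reals, $\mathbb U*\dot{\mathbb P}$ adds no dominating real over $V$. It is $\sigma$-closed $*$ ccc, hence proper, and it diagonalizes $\mathcal Z(\mathcal J,\vec\mu)$. This proves B⁺ except for its last sentence, and it proves Theorem B. $\blacksquare$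

## 7. Passing down the Katětov order

To finish B⁺, let $\mathcal I',\mathcal K$ be ideals, let $f\in V$ satisfy $f^{-1}[A]\in\mathcal K$ for all $A\in\mathcal I'$, and let $x$ diagonalize $\mathcal K$. We show that $f[x]$ diagonalizes $\mathcal I'$; then any forcing that diagonalizes $\mathcal K$ diagonalizes $\mathcal I'$ too.

For $A\in\mathcal I'\cap V$ the set $x\cap f^{-1}[A]$ is finite, so $f[x]\cap A=f[x\cap f^{-1}[A]]$ is finite. And $f[x]$ is infinite: if it were finite, then $A=f[x]$ would be in $\mathcal I'\cap V$, so $x=x\cap f^{-1}[A]$ would be finite, a contradiction. So $f[x]$ diagonalizes $\mathcal I'$. With $\mathcal K=\mathcal Z(\mathcal J,\vec\mu)$ this gives the last sentence of B⁺. $\blacksquare$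

In particular, the ideal of Theorem A is not Katětov-below any $\mathcal Z(\mathcal J,\vec\mu)$: otherwise it could be diagonalized without adding a dominating real.

## 8. Diagonalizing $\mathcal Z_0$ adds an unbounded real

Theorem C says that, for $\mathcal Z_0$, "no dominating real" cannot be improved to "no unbounded real". The proof is the one of Observation 3, with the compact sets $L_n$ replaced by a bound $g\in V$ on the gaps of $x$. A new difficulty is that the branch $z$ along which $x$ is infinite is found in $W$ and need not be in $V$, so the ground-model set $A$ has to try all $\sigma$.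

*Proof of Theorem C.* Let $x\in W$ be infinite with $x\cap A$ finite for all $A\in\mathcal Z_0\cap V$. Suppose $W$ has no unbounded real over $V$. Let $I_m=[2^m,2^{m+1})$ and let $B_\sigma$ be as in the proof of Observation 3, so that (3) holds.

**Step 1: a branch and a bound.** We have $B_\emptyset=\omega\setminus\{0\}$ and, modulo finite sets, $B_{\sigma0},B_{\sigma1}$ partition $B_\sigma$. So in $W$ there is $z\in2^\omega$ with $x\cap B_{z|n}$ infinite for all $n$. Let $h(l)$ be the least $h$ such that $x\cap B_{z|n}\cap[l,h)\ne\emptyset$ for all $n\le l$. By assumption there is $g\in V$ with $h\le^*g$.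

**Step 2: a set in $\mathcal Z_0\cap V$ that tries all $\sigma$.** In $V$, enumerate all pairs $(n,\sigma)$ with $\sigma\in2^n$ in order of nondecreasing $n$, as $(n_j,\sigma_j)_{j\in\omega}$. Choose powers of two $l_0<l_1<\cdots$ with $l_j\ge2^j$ and $l_{j+1}\ge g(l_j)$. Note that $n_j\le j\le l_j$: before the pair $(n_j,\sigma_j)$ all $2^{n_j}-1\ge n_j$ pairs with smaller first coordinate have been listed. Let
$$A=\bigcup_jB_{\sigma_j}\cap[l_j,l_{j+1})\in V.$$
If $I_m\subseteq[l_j,l_{j+1})$, then $2^m\ge l_j\ge2^j$, so $m\ge j\ge n_j$, and $|A\cap I_m|/2^m=2^{-n_j}$ by (3). As the $l_j$ are powers of two, each $I_m$ with $2^m\ge l_0$ is contained in one of these intervals, and $j\to\infty$, hence $n_j\to\infty$, as $m\to\infty$. So $|A\cap I_m|/2^m\to0$ and $A\in\mathcal Z_0$ by (4).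

**Step 3: $x\cap A$ is infinite.** For every $n$ let $j(n)$ be the index of $(n,z|n)$. Then $n\le l_{j(n)}$. As $j(n)\ge n$, for all large $n$ we have $h(l_{j(n)})\le g(l_{j(n)})\le l_{j(n)+1}$. By the definition of $h$,
$$\emptyset\ne x\cap B_{z|n}\cap[l_{j(n)},l_{j(n)+1})\subseteq x\cap A.$$
These intervals are disjoint for different $n$, so $x\cap A$ is infinite. This contradicts the choice of $x$, as $A\in\mathcal Z_0\cap V$. $\blacksquare$
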